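# Drinfeld modular varieties and a thin shell in a quotient of the building

## 1. Norms on $F_\infty^r$, the lattice $A^r$, and the complex $Y$

Let $q$ be a power of a prime $p$, let $A=\mathbb F_q[T]$, $F=\mathbb F_q(T)$ and $F_\infty=\mathbb F_q((1/T))$ with $|T|=q$. Fix $d\ge 1$, put $r=d+1$, and let $W=F_\infty^r\supset A^r$. Let $\mathfrak n\subset A$ be a nonzero proper ideal with monic generator $P$. Put $N=\deg\mathfrak n=\deg P\ge 1$ and $|\mathfrak n|=q^N$, and
$$\Gamma=\Gamma(\mathfrak n)=\ker\bigl(\mathrm{GL}_r(A)\to \mathrm{GL}_r(A/\mathfrak n)\bigr).$$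
Constants $C,C',\dots$ and implied constants depend only on $q$ and $d$.

**Definition (norms).** A norm on $W$ is a map $\alpha:W\to\mathbb R_{\ge0}$ with $\alpha(w)=0$ only for $w=0$, with $\alpha(xw)=|x|\alpha(w)$ for $x\in F_\infty$, and with $\alpha(w+w')\le\max(\alpha(w),\alpha(w'))$. A basis $(e_i)$ of $W$ is *orthogonal* for $\alpha$ if $\alpha(\sum x_ie_i)=\max_i|x_i|\alpha(e_i)$; its *values* are $\nu_i=\log_q\alpha(e_i)$. Let $\mathcal N$ be the set of norms with the metric $\max_{w\ne0}|\log_q\alpha(w)-\log_q\beta(w)|$. The group $\mathrm{GL}_r(F_\infty)$ acts by $\gamma\alpha=\alpha\circ\gamma^{-1}$.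

The metric induces the topology of pointwise convergence. Indeed, norms near $\alpha$ on a basis are uniformly bounded by a multiple of a fixed norm, so if $\beta(w_0)$ is near $\alpha(w_0)$, then $\beta$ is constant on a neighborhood of $w_0$ not depending on $\beta$; finitely many such neighborhoods cover the compact set of unimodular vectors.

We use these facts from Goldman–Iwahori, Acta Math. 109 (1963), cited below as [GI]. Every norm has an orthogonal basis, and any two norms have a common one. The quotient $\mathcal N/\mathbb R_{>0}$ is the geometric realization $|X|$ of the Bruhat–Tits building of $\mathrm{PGL}_r(F_\infty)$, a locally finite simplicial complex of dimension $d$. The norms orthogonal for a fixed basis form an apartment $\mathbb R^r/\mathbb R$ with coordinates $\nu_i$. It is a subcomplex, and its open simplices are the sets of points with prescribed position ($<$, $=$ or $>$) relative to all walls $\nu_i-\nu_j=m$, $m\in\mathbb Z$.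

*Example.* For $r=2$ put $\alpha_s(x_1e_1+x_2e_2)=\max(|x_1|,|x_2|q^s)$. The classes $[\alpha_s]$, $s\in\mathbb R$, form a line in the tree. The vertices on it are the points with $s\in\mathbb Z$.

Now bring in the lattice $A^r$. The *successive minima* of $\alpha$ are
$$\nu_j(\alpha)=\min\{\nu:\ \dim_F \mathrm{span}_F\{z\in A^r:\log_q\alpha(z)\le\nu\}\ge j\},\qquad 1\le j\le r .$$
Scaling $\alpha$ shifts all of them by the same amount, so the *gaps* $g_a=\nu_{a+1}-\nu_a\ge0$ ($1\le a\le d$) are functions on $|X|$. They are $\mathrm{GL}_r(A)$-invariant because $\mathrm{GL}_r(A)$ preserves $A^r$. In the example with $s\ge0$ the minima are $0,s$ and $g_1=s$.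

Here is the object on which everything turns. Let
$$Y=\Gamma\backslash|X|,\qquad D=\{g_a<N\ \ \forall a\}\subset Y,\qquad \mathcal K=\{g_a\le N-1\ \ \forall a\}\subset D. \tag{1}$$
So $Y$ is an infinite complex. $D$ is a bounded part of it, cut out by the degree of the level, and $\mathcal K$ is a slightly smaller compact core. The difference $D\setminus\mathcal K$ is the outermost layer of $D$, on which some gap lies strictly between $N-1$ and $N$. We call it the *shell*.

## 2. The moduli scheme $M^r_{\mathfrak n}$ and its Betti numbers for large level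

Fix a separable closure $\overline F$ of $F$ and a prime $\ell\ne p$. Over a field $L$ with a homomorphism $A\to L$, a Drinfeld $A$-module of rank $r$ is a homomorphism of $\mathbb F_q$-algebras $\varphi:A\to L\{\tau\}$ into the ring of polynomials in the Frobenius $\tau(X)=X^q$, with $\varphi_T=T+g_1\tau+\dots+g_r\tau^r$ and $g_r\ne0$. (Here $T$ also denotes its image in $L$, and the $g_i$ in this formula are elements of $L$.) If $P$ is invertible in $L$, a full level-$\mathfrak n$ structure is an isomorphism of $A$-modules from $(A/\mathfrak n)^r$ to the kernel of $\varphi_P$. For example, $\varphi_T=T+\tau^r$ is a Drinfeld module of rank $r$.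

Let $M^r_{\mathfrak n}$ be Drinfeld's moduli scheme over $A[\mathfrak n^{-1}]$ of Drinfeld $A$-modules of rank $r$ with full level-$\mathfrak n$ structure. It is smooth and affine of relative dimension $d$. Let $M^r_{\mathfrak n,\eta}$ be its generic fibre, and let $h^i(M^r_{\mathfrak n,\eta})$ be the dimension of
$$H^i(M^r_{\mathfrak n,\eta}):=H^i_c\bigl(M^r_{\mathfrak n,\eta}\otimes_F\overline F,\overline{\mathbb Q}_\ell\bigr).$$

The conjecture, stated in "The Number of Rational Points on Drinfeld Modular Varieties over Finite Fields", says that for fixed $q,d$ and any $i\ne d$ the ratio $h^i/h^d$ tends to $0$ as $\deg\mathfrak n\to\infty$: in the limit, all compactly supported cohomology sits in the middle degree. We prove that this is true.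

**Theorem 1.** There is $C$ with $h^i(M^r_{\mathfrak n,\eta})\le C\,|\mathfrak n|^{-d}\,|\mathrm{GL}_r(A/\mathfrak n)|$ for all $i\ne d$ and all $\mathfrak n$. There are $c>0$ and $N_0$ with $h^d(M^r_{\mathfrak n,\eta})\ge c\,|\mathrm{GL}_r(A/\mathfrak n)|$ for $N\ge N_0$. Hence for $i\ne d$
$$h^i/h^d\le (C/c)\,|\mathfrak n|^{-d}\qquad(N\ge N_0),$$
and the conjecture holds.

**Theorem 2.** (Not needed for the conjecture.)
$$h^d(M^r_{\mathfrak n,\eta})=\frac{r\,|\mathrm{GL}_r(A/\mathfrak n)|}{\prod_{i=1}^r(q^i-1)}\bigl(1+O(N^d|\mathfrak n|^{-d})\bigr).$$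
Theorems 1 and 2 also hold for $\dim_{\mathbb F_\ell}H^i_c(\,\cdot\,,\mathbb F_\ell)$ instead of $h^i$, and, after division by the number $|(A/\mathfrak n)^*|/(q-1)$ of components, for each geometric connected component.

*The case $d=1$.* Each geometric component is a smooth connected affine curve, so $h^0=0$ and $h^2=1$ per component. The conjecture then only asks that $h^1$ of a component tend to infinity, which is a question about the Euler characteristic. For $d\ge2$ this is no longer enough. Affineness still kills all degrees $i<d$, and $h^{2d}=1$ per component, but for $d<i<2d$ nothing so simple is available. The Euler characteristic only sees $h^d-h^{d+1}+h^{d+2}-\cdots$ and cannot separate $h^d$ from the rest.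

What $Y$ is for: each geometric component maps properly to $Y$, so its compactly supported cohomology is that of $Y$ with coefficients in a complex $\mathcal F$, of bounded rank on each cell. We shall see that the part of $Y$ outside $D$ contributes nothing. For $i>d$, Artin's vanishing theorem will force all classes to come from the shell $D\setminus\mathcal K$, and the shell has few cells. Finally $h^d$ is found by counting vertices of $D$ with an Euler characteristic.

Five works are used: Berkovich, *Étale cohomology for non-Archimedean analytic spaces*, Publ. IHES 78 (1993), cited as [B1]; Berkovich, *Vanishing cycles for formal schemes*, Invent. Math. 115 (1994), cited as [B2]; Drinfeld, *Elliptic modules*, Mat. Sb. 94 (1974), cited as [Dr]; Harder–Narasimhan, Math. Ann. 212 (1975), cited as [HN]; and [GI].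

## 3. Coefficients, uniformization, and the vanishing theorem

**Coefficients.** *We pass to $\Lambda:=\mathbb F_\ell$.* The complex $R\Gamma_c(\cdot,\mathbb Z_\ell)$ is perfect and $R\Gamma_c(\cdot,\mathbb Z_\ell)\otimes^L\mathbb F_\ell=R\Gamma_c(\cdot,\mathbb F_\ell)$. Hence $H^i_c(\mathbb Z_\ell)/\ell$ embeds in $H^i_c(\Lambda)$, so $h^i\le\dim H^i_c(\cdot,\Lambda)$, and the Euler characteristics for $\overline{\mathbb Q}_\ell$ and $\Lambda$ agree. These cohomology groups do not change under extension of separably closed base fields.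

**Base field.** *We choose a convenient large field.* Let $K=\overline{\mathbb F}_q((t^{\mathbb R}))$ be the field of Hahn series: formal sums $\sum_{s}c_st^s$ with $c_s\in\overline{\mathbb F}_q$ and well-ordered support in $\mathbb R$, with $|t|=q^{-1}$. It is complete and algebraically closed, $|K^*|=\mathbb R_{>0}$, and its residue field is $\tilde K=\overline{\mathbb F}_q$. Via $1/T\mapsto t$ it contains $F_\infty$, hence also the completed algebraic closure $\mathbb C_\infty$ of $F_\infty$. The point of $K$ is that every positive real number is an absolute value. Analytic spaces are Berkovich spaces, over $K$ unless stated otherwise. Fix an isomorphism $\mu_\ell\cong\Lambda$. For an invertible function $g$ let $\kappa(g)\in H^1(\cdot,\Lambda)$ be its Kummer class. Since $K$ is algebraically closed, constants have $\kappa=0$.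

**Uniformization.** *We describe the components.* Let $\Omega\subset\mathbb P^{d,an}$ be Drinfeld's space, the complement of the $F_\infty$-rational hyperplanes. Its points are injective $F_\infty$-linear maps $\omega:W\to K$ up to scaling (over larger fields for general points). The group acts by $(\gamma\omega)(w)=\omega(\gamma^{-1}w)$.

*Finite subgroups of $\Gamma$ are $p$-groups.* Let $\gamma\in\Gamma$ have finite order prime to $p$. It is semisimple. The coefficients of its characteristic polynomial lie in $A$ and are algebraic over $\mathbb F_q$, so they lie in $\mathbb F_q$. Modulo a prime dividing $\mathfrak n$ the polynomial is $(X-1)^r$, and $\mathbb F_q$ injects into the quotient. So it equals $(X-1)^r$, and $\gamma=1$. By Cauchy's theorem a finite subgroup is a $p$-group.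

*$\Gamma$ acts freely on geometric points of $\Omega$.* Let $\omega\circ\gamma^{-1}=c\,\omega$. Then $c\,\omega(A^r)=\omega(A^r)$. Since $|\omega(\cdot)|$ is a norm on $W$, the lattice $\omega(A^r)$ has finitely many vectors of bounded absolute value, so $c$ permutes the finite set of nonzero vectors of minimal absolute value, and $c^m=1$ for some $m\ge1$. Then $\omega\circ\gamma^{-m}=\omega$, so $\gamma^m=1$. By the previous paragraph $\gamma^{p^k}=1$ for some $k$, hence $c^{p^k}=1$, hence $c=1$ in characteristic $p$. So $\omega\circ\gamma^{-1}=\omega$ and $\gamma=1$.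

By [Dr], since $A$ is a PID and $\mathrm{SL}_r(A)\to\mathrm{SL}_r(A/\mathfrak n)$ is onto, $(M^r_{\mathfrak n}\otimes\mathbb C_\infty)^{an}$ is a disjoint union of $|(A/\mathfrak n)^*|/(q-1)$ copies of $\Gamma\backslash\Omega_{\mathbb C_\infty}$. (Rigid and Berkovich spaces are compared in [B1, §1.6].) The action being free and discontinuous, the quotient map is an étale Galois covering with group $\Gamma$. Such coverings are stable under base change. So $(M^r_{\mathfrak n}\otimes K)^{an}$ is a disjoint union of the same number of copies of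
$$\mathcal M:=\Gamma\backslash\Omega,$$
and $\Omega\to\mathcal M$ is an étale Galois covering with group $\Gamma$. Put
$$\bar G:=\mathrm{GL}_r(A)/\Gamma=\{g\in\mathrm{GL}_r(A/\mathfrak n):\det g\in\mathbb F_q^*\},\qquad|\bar G|=(q-1)\,|\mathrm{SL}_r(A/\mathfrak n)|.$$

**Vanishing.** *We record what affineness gives.* The scheme $M=M^r_{\mathfrak n}\otimes K$ is smooth and affine of dimension $d$. By Artin's theorem $H^i(M,\Lambda)=0$ for $i>d$, and by Poincaré duality $H^i_c(M,\Lambda)=0$ for $i<d$. Let $j:M\to\bar M$ be an open immersion into a proper scheme. The comparison map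
$$H^i_c(M,\Lambda)=H^i(\bar M,j_!\Lambda)\to H^i(\bar M^{an},j_!^{an}\Lambda)=H^i_c(M^{an},\Lambda)$$
is an isomorphism [B1, Thm 7.1.1]. On both sides the forget-supports map is restriction to $M$, so it commutes with comparison. Hence the analytic map $H^i_c(M^{an},\Lambda)\to H^i(M^{an},\Lambda)$ factors through the algebraic group $H^i(M,\Lambda)$, and
$$H^i_c(\mathcal M,\Lambda)\to H^i(\mathcal M,\Lambda)\ \text{ is zero for }i>d. \tag{2}$$

## 4. Reduction theory: minima, stabilizers, and the number of cells

**Lemma 3.** Every norm $\alpha$ on $W$ has an orthogonal basis $e_1,\dots,e_r$ which is an $A$-basis of $A^r$ and has values $\nu_1\le\dots\le\nu_r$. For any such basis the $\nu_j$ are the successive minima. They are 1-Lipschitz in $\alpha$ and $\mathrm{GL}_r(A)$-invariant. If $\gamma\in\mathrm{GL}_r(A)$ fixes $[\alpha]$, then $\gamma$ fixes $\alpha$.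

*Proof.* For every bound only finitely many elements of $A^r$ have norm below it. So we may choose $e_j\in A^r$ of minimal norm outside $\mathrm{span}_F(e_1,\dots,e_{j-1})$, for $j=1,\dots,r$ in turn. Then $\nu_1\le\nu_2\le\cdots$.

*Orthogonality.* Suppose $x=\sum x_ie_i$ has $\alpha(x)<m:=\max_i|x_i|\alpha(e_i)$. Let $I$ be the set of indices attaining the maximum, $c_iT^{n_i}$ the leading term of $x_i$ for $i\in I$, and $j=\max I$. For $i\in I$ we have $n_i+\nu_i=n_j+\nu_j$ and $\nu_i\le\nu_j$, so $n_i\ge n_j$. Hence $y=\sum_{i\in I}c_iT^{n_i-n_j}e_i$ lies in $A^r$. Its $e_j$-coefficient is $c_j\ne0$, so it is outside $\mathrm{span}_F(e_1,\dots,e_{j-1})$. All coefficients of $x-T^{n_j}y$ contribute less than $m$, so $\alpha(x-T^{n_j}y)<m$, hence $\alpha(T^{n_j}y)<m$, and $\alpha(y)<q^{-n_j}m=\alpha(e_j)$. This contradicts the choice of $e_j$.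

*Basis.* If the $e_i$ do not generate $A^r$, take $z\in A^r$ outside their $A$-span and subtract polynomial parts of its coefficients. We get $0\ne z=\sum_{i\le j}x_ie_i\in A^r$ with all $|x_i|<1$ and $x_j\ne0$. Then $\alpha(z)<\alpha(e_j)$ and $z\notin\mathrm{span}_F(e_1,\dots,e_{j-1})$, a contradiction.

*Minima.* For a basis as in the lemma and $z=\sum a_ie_i$ with $a_i\in A$, $\alpha(z)\ge\alpha(e_i)$ whenever $a_i\ne0$. So $\{z\in A^r:\log_q\alpha(z)\le\nu\}$ spans the space generated by the $e_i$ with $\nu_i\le\nu$, and the $\nu_j$ are the successive minima. If $\alpha,\beta$ have distance $\le\varepsilon$, then $\{\log_q\alpha\le\nu\}\subset\{\log_q\beta\le\nu+\varepsilon\}$, which gives the Lipschitz property. Invariance is clear. If $\alpha\circ\gamma^{-1}=c\,\alpha$, the minima of both sides agree, so $\log_qc=0$. $\square$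

Two norms with the same minima are conjugate under $\mathrm{GL}_r(A)$, because $\mathrm{GL}_r(A)$ acts transitively on $A$-bases. Hence
$$\mathrm{GL}_r(A)\backslash|X|=\mathcal C:=\{\nu_1\le\dots\le\nu_r\}/\mathbb R .$$
We divide $\mathcal C$ into cells by the walls $\nu_i-\nu_j\in\mathbb Z$.

**Lemma 4.** Let $\sigma$ be a simplex of $X$ with relative interior $\sigma^\circ$, and $x\in\sigma^\circ$.

(a) Every closed simplex of $X$ maps injectively to $\mathcal C$, and $\sigma^\circ$ maps homeomorphically onto a cell of $\mathcal C$.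

(b) If $\gamma\in\mathrm{GL}_r(A)$ and both $\sigma$ and $\gamma\sigma$ are faces of one simplex, then $\gamma$ fixes $\sigma$ pointwise.

(c) $\Gamma_x=\Gamma_\sigma$ is a finite $p$-group. If $\mathrm{st}(\sigma)$ denotes the open star and $\gamma\,\mathrm{st}(\sigma)\cap\mathrm{st}(\sigma)\ne\emptyset$ with $\gamma\in\Gamma$, then $\gamma\in\Gamma_\sigma$.

(d) If $\nu_r-\nu_1\le N-1$ at $x$, then $\Gamma_x=1$.

*Proof.* (a) Let $\tau$ be a simplex, $y\in\tau^\circ$, and take a basis for $y$ as in Lemma 3. Its apartment is a subcomplex containing $y$, so it contains the closed simplex $\tau$. The inequalities $\nu_1\le\dots\le\nu_r$ persist on $\tau^\circ$ (fixed position relative to the walls $\nu_i=\nu_j$) and on its closure. So the basis satisfies Lemma 3 at every point of $\tau$. The map to $\mathcal C$ is then given by the apartment coordinates, which are injective.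

(b) For $y\in\sigma$ the points $y,\gamma y$ lie in one closed simplex and have the same image in $\mathcal C$, so they agree by (a).

(c) An element fixing $x$ maps $\sigma^\circ$ to an open simplex meeting $\sigma^\circ$, so it stabilizes $\sigma$ and by (b) fixes it pointwise. Thus $\Gamma_x=\Gamma_\sigma$. By Lemma 3 elements of $\Gamma_x$ fix a norm $\alpha$, so they permute the finitely many elements of $A^r$ of bounded $\alpha$-norm. For a bound such that these contain a basis, this shows that $\Gamma_x$ is finite, hence a $p$-group by Section 3. If $\gamma\,\mathrm{st}(\sigma)$ meets $\mathrm{st}(\sigma)$, some simplex has both $\sigma$ and $\gamma\sigma$ as faces; apply (b).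

(d) Let $\gamma\in\Gamma_x$ and use a basis as in Lemma 3. Since $\gamma$ fixes $\alpha$, $\alpha(\gamma e_j)=q^{\nu_j}$, so $\deg\gamma_{ij}\le\nu_j-\nu_i\le N-1$. Being $\equiv1$ mod $\mathfrak n$ does not depend on the $A$-basis. So $\gamma_{ij}-\delta_{ij}\in\mathfrak n$ has degree $\le N-1$ and is $0$. $\square$

**The topology of $Y$.** Let $p:|X|\to Y$ be the quotient map; it is open. (The letter $p$ also denotes the characteristic; no confusion will arise.) Since $X$ is locally finite and stabilizers are finite, only finitely many $\gamma$ satisfy $\gamma C\cap C\ne\emptyset$ for a compact $C$: the action is properly discontinuous. So $Y$ is locally compact Hausdorff and locally finite. By Lemma 4(c), near $\sigma^\circ$ the space $Y$ is $\mathrm{st}(\sigma)/\Gamma_\sigma$, with $\sigma^\circ$ closed in $\mathrm{st}(\sigma)$ and fixed pointwise. So $p$ maps $\sigma^\circ$ homeomorphically onto its image, which we call an open cell of $Y$. The functions $\nu_i-\nu_j$ are continuous on $Y$, and sets defined by inequalities between them and integers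 are unions of open cells. In particular $D$ is open and $\mathcal K$ is closed.

**Lemma 5 (counting).** Let $\tau$ be a cell of $\mathcal C$ with coordinates $\nu$, and $\mathrm{GL}_r(A)_\tau$ the stabilizer of its standard representative (the standard basis orthogonal with values $\nu$). The number of cells of $Y$ over $\tau$ is $|\bar G|/|\mathrm{im}(\mathrm{GL}_r(A)_\tau\to\bar G)|$, and it is at most
$$|\bar G|\,q^{-f(\nu)},\qquad f(\nu)=\sum_{i<j}\min\bigl(N,\lfloor\nu_j-\nu_i\rfloor+1\bigr). \tag{3}$$

*Proof.* The simplices of $X$ over $\tau$ form one $\mathrm{GL}_r(A)$-orbit, so the cells over $\tau$ are $\Gamma\backslash\mathrm{GL}_r(A)/\mathrm{GL}_r(A)_\tau$. This gives the first claim. Consider the upper unipotent matrices with $\gamma_{ij}\in A$, $\deg\gamma_{ij}\le\nu_j-\nu_i$ for $i<j$. They form a group, since degrees add and $(\nu_k-\nu_i)+(\nu_j-\nu_k)=\nu_j-\nu_i$. Each satisfies $\alpha(\gamma e_j)\le\alpha(e_j)$, so $\alpha\circ\gamma\le\alpha$; the same for $\gamma^{-1}$ gives equality. So this group lies in $\mathrm{GL}_r(A)_\tau$.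 Polynomials of degree $\le u$ ($u\ge0$) represent $q^{\min(N,\lfloor u\rfloor+1)}$ residues mod $\mathfrak n$, so the image in $\bar G$ has at least $q^{f(\nu)}$ elements. $\square$

The floors are constant on cells, so $f$ is a function of $\tau$. There is a constant $C_2$ such that at most $C_2$ cells of $\mathcal C$ have a given vector $(\lfloor g_b\rfloor)_b$: integral translations of the gaps preserve the walls, and the cube $0\le g_b<1$ meets finitely many cells. Hence $D$ has finitely many cells. The closed set $\mathcal K$ lies in the union of finitely many compact sets $p(\bar\sigma)$, so it is compact.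

*Example: $d=1$, $\mathfrak n=(T)$.* Here $N=1$, $\bar G=\mathrm{GL}_2(\mathbb F_q)$, and $\mathcal C$ is the half-line $g=g_1\ge0$ with vertices at the integers. The stabilizer of the vertex $g=0$ is $\mathrm{GL}_2(\mathbb F_q)$. The stabilizer of any cell with $g>0$ consists of the upper triangular matrices with diagonal in $\mathbb F_q^*$ and $\deg\gamma_{12}\le g$; its image in $\bar G$ is the full group of upper triangular matrices. So $Y$ has one vertex over $g=0$ and $q+1$ cells over every other cell: $q+1$ half-lines glued at their origins. The core $\mathcal K=\{g\le0\}$ is the central vertex, $D$ is this vertex with $q+1$ open edges, and the shell is the $q+1$ open edges.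

## 5. The map $\lambda:\Omega\to|X|$ and its fibres

Let $\lambda(\omega)=[w\mapsto|\omega(w)|]$. This makes sense at every point of $\Omega$, is continuous (pointwise convergence), and is $\mathrm{GL}_r(F_\infty)$-equivariant.

**Properness of $\lambda$.** Let $C\subset|X|$ be compact; normalize norms by $\max_i\alpha(e_i)=1$ for the standard basis. There is $\varepsilon>0$ with $\alpha(w)\ge\varepsilon$ for all $[\alpha]\in C$ and all $w$ in the compact set of unimodular vectors. So $\lambda^{-1}(C)$ is closed in
$$\{|\omega(w)|\ge\varepsilon\max_i|\omega(e_i)|\ \text{ for all unimodular }w\},$$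
which is closed in the compact space $\mathbb P^{d,an}$ and contained in $\Omega$. Hence $\lambda^{-1}(C)$ is compact.

**Global classes.** Fix $f\in W\setminus0$. For $w\in W\setminus0$ let $\kappa_w:=\kappa(w/f)\in H^1(\Omega,\Lambda)$, where $w/f$ is the function $\omega\mapsto\omega(w)/\omega(f)$. Then $\kappa_f=0$ and $\gamma^*\kappa_w=\kappa_{\gamma^{-1}w}-\kappa_{\gamma^{-1}f}$.

**The fibre $\Omega(x)=\lambda^{-1}(x)$.** *We identify it with an affinoid having a smooth model.* Let $x=[\alpha]$, with an orthogonal $F_\infty$-basis $(e_i)$ scaled by powers of $T$ so that the values $c(i)=\nu_i$ lie in an interval $[c_*,c_*+1)$. For each value $c$ let $I_c=\{i:\nu_i=c\}$ and $V_c=\bigoplus_{i\in I_c}\mathbb F_qe_i$ (which is $\{\alpha\le q^c\}/\{\alpha<q^c\}$), and let $t$ be the number of classes $c$. (From here on, $t$ without index is this number; the constants $t_c$ below lie in $K$.) Values in different classes are incongruent mod $\mathbb Z$. Hence any $w\in W\setminus0$ is uniquely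
$$w=T^n\sum_{i\in I_c}a_ie_i+w',\qquad a\in\mathbb F_q^{I_c}\setminus0,\quad\alpha(w')<\alpha(w)=q^{n+c}, \tag{4}$$
where the coordinates of $w'$ satisfy $|x_i'|q^{\nu_i}<q^{n+c}$: take the leading coefficients of those coordinates of $w$ where the maximum is attained.

It follows that, after scaling $\omega$, $\Omega(x)$ is defined by the finitely many conditions $|\omega(\sum_{I_c}a_ie_i)|=q^c$ for all $c$ and all $a\ne0$. Indeed these give $|\omega(e_i)|=q^{\nu_i}$, so the first term of (4) has absolute value $q^{n+c}$ and the second a smaller one, whence $|\omega(w)|=\alpha(w)$ for all $w$. Choose $t_c\in K$ with $|t_c|=q^c$, and an index $i_0$. Put $u_i=\omega(e_i)/t_{c(i)}$ and scale so that $u_{i_0}=1$. Then $\Omega(x)$ is the affinoid $\{|\sum_{I_c}a_iu_i|=1\ \forall c,\ a\ne0\}$. It is the generic fibre of the formal completion $\mathfrak X$ of the smooth affine finitely presented $K^\circ$-scheme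
$$\mathcal X=\mathrm{Spec}\,K^\circ\Bigl[u_i,\bigl(\textstyle\sum_{I_c}a_iu_i\bigr)^{-1}\Bigr]/(u_{i_0}-1),$$
an open subscheme of affine space. Its special fibre is
$$\bar\Omega(x)=\Bigl\{(v_c)\in\prod_c\tilde\Omega_{V_c}:v(e_{i_0})=1\Bigr\},\qquad\tilde\Omega_V=\{\text{injective }\mathbb F_q\text{-linear maps }V\to\tilde K\}.$$

*Example: $r=2$, the norms $\alpha_s$.* For $s=0$ there is one class. With $u_1=1$, $u_2=u$ the fibre is $\{|u|\leq 1,\ |u-a|=1\ \forall a\in\mathbb F_q\}$ and $\bar\Omega(x)=\mathbb A^1\setminus\mathbb F_q$, with Betti numbers $1,q$. For $0<s<1$ there are two classes, the fibre is a circle $|u_2|=1$, and $\bar\Omega(x)=\mathbb G_m$, with Betti numbers $1,1$.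

**Nearby cycles.** *We show that $\Omega(x)$ and $\bar\Omega(x)$ have the same cohomology.* For formal schemes locally finitely presented over $K^\circ$, étale morphisms to $\mathfrak X_s$ lift uniquely to $\mathfrak X$. This gives the functor $\Psi$ from étale sheaves on $\mathfrak X_\eta$ to étale sheaves on $\mathfrak X_s$, with $R\Gamma(\mathfrak X_\eta,\Lambda)=R\Gamma(\mathfrak X_s,R\Psi\Lambda)$ [B2]. By the comparison theorem of [B2] ($\ell$ is invertible in $\tilde K$), $R\Psi\Lambda$ for the completion of $\mathcal X$ is the algebraic complex $i^*Rj_*\Lambda$, with $j:\mathcal X_K\to\mathcal X$ and $i:\mathcal X_s\to\mathcal X$. Now $K^\circ$ is strictly henselian and $K$ is algebraically closed. So the direct image of $\Lambda$ under $\mathrm{Spec}\,K\to\mathrm{Spec}\,K^\circ$ has stalk $R\Gamma(\mathrm{Spec}\,K,\Lambda)=\Lambda$ at the closed point. Smooth base change along $\mathcal X\to\mathrm{Spec}\,K^\circ$ gives $R\Psi\Lambda=\Lambda$. Thus the ring homomorphism defined by $\Lambda\to R\Psi\Lambda$ is an isomorphism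
$$\mathrm{sp}^*:H^*(\bar\Omega(x),\Lambda)\xrightarrow{\ \sim\ }H^*(\Omega(x),\Lambda), \tag{5}$$
functorial for morphisms of formal models. If $g$ is a unit on $\mathfrak X$ with reduction $\bar g$, the étale $\mu_\ell$-torsor $z^\ell=g$ over $\mathfrak X$ shows $\mathrm{sp}^*\kappa(\bar g)=\kappa(g)$.

**Restricting $\kappa_w$ to a fibre.** By (4),
$$\frac{\omega(w)}{T^nt_c}=\sum_{I_c}a_iu_i+\sum_i\frac{x_i't_{c(i)}}{T^nt_c}\,u_i ,$$
and the finitely many coefficients of the second sum have absolute value $<1$. The first sum is a unit on $\mathfrak X$ and the second is topologically nilpotent, so by completeness the total is a unit, with reduction $L_w:=\sum_{I_c}a_iu_i$. Constants have trivial Kummer class, so, identifying via (5),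
$$\kappa_w|_{\Omega(x)}=\kappa(L_w)-\kappa(L_f). \tag{6}$$
In particular $\kappa_w=\kappa_{w'}$ on $\Omega(x)$ whenever $\alpha(w-w')<\alpha(w)$, since then $w$ and $w'$ have the same leading data in (4) and $L_w=L_{w'}$.

**Cohomology of $\tilde\Omega_m:=\tilde\Omega_{\mathbb F_q^m}$.** *We compute it by forgetting one coordinate at a time.* Let $S=\tilde\Omega_{m-1}$ (a point if $m=1$). The map $\pi:\tilde\Omega_m\to S$ forgetting $u_m$ is $\mathbb A^1_S$ minus the $q^{m-1}$ sections $s_j$ given by the $\mathbb F_q$-linear combinations of $u_1,\dots,u_{m-1}$; these are pairwise disjoint because differences are nonzero linear forms, invertible on $S$. For $pr:\mathbb A_S^1\to S$ we have $R\,pr_*\Lambda=\Lambda$, so purity gives a distinguished triangle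
$$\bigoplus_j\Lambda(-1)[-2]\to\Lambda\to R\pi_*\Lambda\to .$$
Hence $R^0\pi_*\Lambda=\Lambda$, $R^1\pi_*\Lambda=\bigoplus_j\Lambda(-1)$, and $R^i\pi_*\Lambda=0$ for $i\ge2$. The class $\kappa(u_m-s_j)$ maps to a generator of the $j$-th summand and to $0$ in the others: $u_m-s_j$ is a local equation of $s_j(S)$ and invertible along the other sections. So the global classes $1$ and $\kappa(u_m-s_j)$ define an isomorphism $\Lambda\oplus\Lambda[-1]^{q^{m-1}}\to R\pi_*\Lambda$. Thus $H^*(\tilde\Omega_m)$ is a free $H^*(\tilde\Omega_{m-1})$-module on these classes. By induction $H^*(\tilde\Omega_m)$ is generated as an algebra by the classes $\kappa(\text{nonzero }\mathbb F_q\text{-linear forms})$, with Poincaré polynomial $\prod_{j=0}^{m-1}(1+q^jz)$.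

The map $u\mapsto(u_{i_0},u/u_{i_0})$ identifies $\tilde\Omega_m$ with $\mathbb G_m\times(\text{slice }u_{i_0}=1)$. So the slice has Poincaré polynomial $\prod_{j=1}^{m-1}(1+q^jz)$, and restriction to it is surjective. Hence its cohomology is generated by the restricted classes.

**Lemma 6.** (a) $H^*(\Omega(x),\Lambda)$ is generated as an algebra by the $\kappa_w|_{\Omega(x)}$, $w\in W\setminus0$.

(b) Its total dimension is at most $C_0:=2^d\prod_{j=1}^d(1+q^j)$, and $H^0=\Lambda$.

(c) $\chi(\bar\Omega(x))=0$ if $t>1$; if $t=1$, i.e. $x$ is a vertex, $\chi(\bar\Omega(x))=\prod_{j=1}^d(1-q^j)$.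

(d) $R^q\lambda_*\Lambda$ has stalks $H^q(\Omega(x),\Lambda)$ and is constant on open simplices $\sigma^\circ$, with $\Gamma_\sigma$ acting by a constant action. (Here and below a superscript $q$ on a cohomology sheaf is a degree.)

*Proof.* By Künneth, $\bar\Omega(x)$ has the cohomology of a slice for the class of $i_0$ times an $\tilde\Omega_{V_c}$ for every other class.

(a) By (6), $\kappa_{e_{i_0}}=-\kappa(L_f)$, because $L_{e_{i_0}}=u_{i_0}=1$. So $\kappa(L_w)=\kappa_w-\kappa_{e_{i_0}}$ on $\Omega(x)$. All nonzero linear forms in the $u_i$, $i\in I_c$, occur as $L_w$, and their classes generate.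

(b) With $m_c=\dim V_c$ the total dimension is $2^{t-1}\prod_c\prod_{j=1}^{m_c-1}(1+q^j)$. The exponents form a multiset of $\sum_c(m_c-1)=r-t\le d$ numbers whose $k$-th smallest is at most $k$, so the double product is at most $\prod_{j=1}^d(1+q^j)$; and $t-1\le d$.

(c) If $t>1$, some factor $\tilde\Omega_{V_c}$ contributes $1+z$, which vanishes at $z=-1$. If $t=1$, put $z=-1$ in $\prod_{j=1}^d(1+q^jz)$.

(d) *Stalks.* Since $\lambda$ is proper, the sets $\lambda^{-1}(O)$, $O\ni x$ open, form a neighborhood basis of the compact set $S=\Omega(x)$. So the stalk at $x$ is $\varinjlim_{Q\supset S}H^q(Q,\Lambda)$ over open $Q$. Let $\pi$ now be the morphism from the étale site of an analytic space to its underlying topological space. By [B1, §4.2] the stalk of $R^q\pi_*\Lambda$ at $y$ is the Galois cohomology of the residue field of the local ring at $y$. That field is quasicomplete, so its Galois group is that of its completion $\mathcal H(y)$. For the affinoid domain $S\subset\Omega$ and $y\in S$, the field $\mathcal H(y)$ is the same in $S$ and in $\Omega$.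 So the restriction map $(R\pi_*\Lambda)|_S\to R\pi_{S*}\Lambda$ is an isomorphism. For a compact subset $S$ of a locally compact Hausdorff space and a bounded below complex $\mathcal L$ of sheaves, $\varinjlim_{Q\supset S}H^q(Q,\mathcal L)=H^q(S,\mathcal L|_S)$. With $\mathcal L=R\pi_*\Lambda$ we get the stalk $H^q(\Omega(x),\Lambda)$.

*Constancy.* On $\sigma^\circ$ one scaled basis serves all $x$: take $c_*$ to be the minimal value; the conditions $0\le\nu_i-c_*<1$ depend only on the position relative to walls. Comparisons of $n_i+\nu_i$ with $n_j+\nu_j$ ($n_i,n_j\in\mathbb Z$) also do not depend on $x\in\sigma^\circ$. So $\bar\Omega(x)$ and all $L_w$ depend only on $\sigma$. Let $\mathcal A$ be the free associative $\Lambda$-algebra on symbols $[w]$, $w\in W\setminus0$. The map $\mathcal A\to H^*(\Omega,\Lambda)\to\Gamma(\sigma^\circ,R^*\lambda_*\Lambda)$, $[w]\mapsto\kappa_w$, is surjective on every stalk over $\sigma^\circ$ by (a), and by (6) its kernel is the same at every $x\in\sigma^\circ$. So $R^*\lambda_*\Lambda|_{\sigma^\circ}$ is the constant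 sheaf $\mathcal A/\ker$. The action of $\gamma\in\Gamma_\sigma$ is induced by $[w]\mapsto[\gamma^{-1}w]-[\gamma^{-1}f]$ on $\mathcal A$, hence is constant. $\square$

Since $\lambda_*\Lambda=\Lambda$ and $|X|$ is connected, $H^0(\Omega,\Lambda)=\Lambda$. So $\Omega$ and $\mathcal M$ are connected, and the copies of $\mathcal M$ are the geometric connected components.

## 6. The complex $\mathcal F$ on $Y$, and how far a cell count goes

Let $\bar\lambda:\mathcal M\to Y$ be induced by $\lambda$.

**Properness of $\bar\lambda$.** Let $C\subset Y$ be compact. As $p$ is open and $|X|$ locally compact, $C=p(\tilde C)$ for some compact $\tilde C$, and $\bar\lambda^{-1}(C)$ is the image of the compact set $\lambda^{-1}(\tilde C)$.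

**Transfer of cohomology to $Y$.** Regard $\bar\lambda_*$ as a functor from étale sheaves on $\mathcal M$ to sheaves on $Y$. It has an exact left adjoint, so it preserves injectives. Put
$$\mathcal F:=R\bar\lambda_*\Lambda,\qquad\mathcal F^q:=R^q\bar\lambda_*\Lambda .$$
For an étale sheaf $G$ we have $\Gamma(\mathcal M,G)=\Gamma(Y,\bar\lambda_*G)$. If $s$ corresponds to $s'$, then $\mathrm{supp}\,s'=\bar\lambda(\mathrm{supp}\,s)$ because $\bar\lambda$ is closed. As $\bar\lambda$ is proper, one support is compact iff the other is, i.e. $\Gamma_c(\mathcal M,G)=\Gamma_c(Y,\bar\lambda_*G)$. Deriving,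
$$H^i_c(\mathcal M,\Lambda)=H^i_c(Y,\mathcal F),\qquad H^i(\mathcal M,\Lambda)=H^i(Y,\mathcal F), \tag{7}$$
compatibly with the forget-supports maps, which are induced by $\Gamma_c\subset\Gamma$.

**Stalks of $\mathcal F^q$.** Let $x\in\sigma^\circ$ and let $O\ni x$ be a small $\Gamma_x$-stable open subset of $\mathrm{st}(\sigma)$. By Lemma 4(c), $\bar\lambda^{-1}(p(O))=\lambda^{-1}(O)/\Gamma_x$. This is an étale Galois quotient by a group of order prime to $\ell$, so by the Hochschild–Serre spectral sequence its cohomology is $H^q(\lambda^{-1}(O),\Lambda)^{\Gamma_x}$. Passing to the limit over $O$, pullback identifies $p^{-1}\mathcal F^q$ with the subsheaf of $R^q\lambda_*\Lambda$ with stalks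
$$\mathcal F^q_{p(x)}=H^q(\Omega(x),\Lambda)^{\Gamma_x}. \tag{8}$$
By Lemma 6(d), $\mathcal F^q$ is constant on open cells, and the total rank is at most $C_0$. The compactly supported cohomology of an open cell with constant coefficients sits in degree equal to its dimension, so for a cell $\sigma$
$$\sum_i\dim H^i_c(\sigma^\circ,\mathcal F)\le C_0,\qquad\chi_c(\sigma^\circ,\mathcal F)=(-1)^{\dim\sigma}\sum_q(-1)^q\dim\mathcal F^q_\sigma. \tag{9}$$
If $L\subset Y$ is a locally closed union of finitely many cells, the unions of its cells of dimension $\le k$ are closed in $L$, and successive differences are disjoint unions of open cells. The long exact sequences give $\dim H^i_c(L,\mathcal F)\le C_0\cdot\#\{\text{cells of }L\}$, and $\chi_c(L,\mathcal F)$ is the sum of the $\chi_c(\sigma^\circ,\mathcal F)$.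

**Where counting alone stops.** The first thing to try is to bound $h^i$ by the number of cells. There are two obstacles. First, $Y$ has infinitely many cells. Second, suppose we already knew that only $D$ matters. On $D$ all $g_b<N$, so $f(\nu)\ge\sum_b(\lfloor g_b\rfloor+1)$, and Lemma 5 gives
$$\#\{\text{cells of }D\}\le C_2|\bar G|\Bigl(\sum_{n\ge0}q^{-n-1}\Bigr)^d\le C_2|\bar G| .$$
On the other hand the vertices over $\nu=0$ alone number $|\bar G|/|\mathrm{GL}_r(\mathbb F_q)|$. So the count gives $\dim H_c^i\le C_0C_2|\bar G|$ for every $i$, the same order for $i=d$ and for $i\neq d$. The bound on the ratio is a constant and not a decaying quantity. Section 7 removes the first obstacle. Section 8 removes the second by feeding (2) into the picture.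

## 7. Unipotent stabilizers and the vanishing of the cuspidal part

Put $Z:=Y\setminus D$, the part where some gap is $\ge N$.

**Proposition 7.** $H^*_c(Z,\mathcal F)=0$. Hence $H^i_c(D,\mathcal F)\cong H^i_c(Y,\mathcal F)$ for all $i$.

*The mechanism for $d=1$.* A half-line has no compactly supported cohomology with constant coefficients, so we want $\mathcal F^q$ to be constant on each half-line $g\ge N$. Before taking invariants it is not: by the example in Section 5, $H^1(\Omega(x))$ has dimension $q$ at vertices and $1$ on edges. Now look at the stabilizer at an integer $g=\delta\ge N$. It contains the maps $e_2\mapsto e_2+be_1$ with $b\in\mathfrak n$, $\deg b\le\delta$. They act on $\bar\Omega(x)=\mathbb A^1\setminus\mathbb F_q$ through $u\mapsto u+\zeta$, where $\zeta$ is the coefficient of $T^\delta$ in $b$. All $\zeta\in\mathbb F_q$ occur, because $b=\zeta PT^{\delta-N}$ is allowed. The quotient of $\mathbb A^1\setminus\mathbb F_q$ by these translations is $\mathbb G_m$, via $u\mapsto u^q-u$. So the invariants have Betti numbers $1,1$, as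 on the edges. For $\delta<N$ the only $b$ is $0$, which is why the threshold is $N$. The proof below does the same in any rank, one gap at a time.

*Proof.* Put $Z_{\le a}=\bigcup_{b\le a}\{g_b\ge N\}$, a closed set, and
$$Z_a=Z_{\le a}\setminus Z_{\le a-1}=\{g_b<N\ (b<a),\ g_a\ge N\}.$$
By the long exact sequences it suffices to show $H^*_c(Z_a,\mathcal F)=0$ for each $a$.

**Step 1. $Z_a$ is a disjoint union of open and closed pieces of the form $B\times[0,\infty)$.** *This makes the direction to the cusp visible as a ray.* Let $\tilde Z_a=p^{-1}(Z_a)$. For $x=[\alpha]\in\tilde Z_a$ let $F_x$ be the $F$-span of $\{w\in A^r:\log_q\alpha(w)\le\nu_a\}$. As $\nu_{a+1}\ge\nu_a+N$, Lemma 3 shows that $F_x$ has dimension $a$ and contains every $w\in A^r$ with $\log_q\alpha(w)<\nu_{a+1}$. It is locally constant on $\tilde Z_a$. Indeed, let $\alpha,\alpha'$ have distance $<1/4$. If $w\in A^r$ has $\log_q\alpha(w)\le\nu_a(\alpha)$, then $\log_q\alpha'(w)<\nu_a(\alpha')+\tfrac12<\nu_{a+1}(\alpha')$, so $F_x\subset F_{x'}$, with equality by dimension. Thus $\tilde Z_a=\bigsqcup_{F'}\tilde Z_a(F')$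 with open and closed pieces permuted by $\Gamma$ (as $F_{\gamma x}=\gamma F_x$), and $Z_a$ is a disjoint union of open and closed pieces $\Gamma_{F'}\backslash\tilde Z_a(F')$.

Fix $F'$. Since $A$ is a PID, some $g\in\mathrm{GL}_r(A)$ maps $F'$ to $F^a\oplus0$. As $\Gamma$ is normal in $\mathrm{GL}_r(A)$, $g$ acts on $\mathcal M$ and $Y$ compatibly with $\bar\lambda$, hence respects $\mathcal F$, and it preserves minima. So we may assume $F'=F^a\oplus0$. Let $W_1=F_\infty^a\oplus0$ and $W_2=0\oplus F_\infty^{r-a}$. Writing elements as block upper triangular matrices,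
$$\Gamma_{F'}=U\rtimes(\Gamma_1\times\Gamma_2),\qquad U=\{1+\beta:\beta\in\mathrm{Hom}_A(A^{r-a},\mathfrak nA^a)\},$$
with $\Gamma_1,\Gamma_2$ the principal congruence subgroups of level $\mathfrak n$ of $\mathrm{GL}_a(A)$ and $\mathrm{GL}_{r-a}(A)$.

Let $\mathcal S$ be the set of pairs $(\alpha_1,\alpha_2)$ of norms on $W_1,W_2$, modulo common scaling, whose minima $\nu_1\le\dots\le\nu_a$ (for $A^a$) and $\nu_{a+1}\le\dots\le\nu_r$ (for $A^{r-a}$) satisfy $g_a\ge N$ and $g_b<N$ for $b<a$. Let $\iota(\alpha_1,\alpha_2)=[\alpha_1\oplus\alpha_2]$, the orthogonal sum; it lies in $\tilde Z_a(F')$. Let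
$$\Theta:\tilde Z_a(F')\to\mathcal S,\qquad\alpha\mapsto(\alpha|_{W_1},\ \text{quotient norm on }W/W_1=W_2).$$
To see that $\Theta$ is well defined, take a basis as in Lemma 3. Then $e_1,\dots,e_a\in F'$, and they form an orthogonal $A$-basis of $A^a=F'\cap A^r$. The quotient norm of the class of $\sum x_je_j$ is $\max_{j>a}|x_j|\alpha(e_j)$. So the images $\bar e_j$, $j>a$, form an orthogonal $A$-basis of $A^{r-a}$ with the same values $\nu_j$. Restriction, quotient and orthogonal sum are 1-Lipschitz, so $\iota$ and $\Theta$ are continuous. $\Theta$ is $U$-invariant, because $U$ acts trivially on $W_1$ and $W/W_1$; and $\Theta\iota=\mathrm{id}$.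

*Every $x\in\tilde Z_a(F')$ is $U$-equivalent to $\iota\Theta(x)$.* With the same basis write, for $j>a$, $e_j=\bar e_j+\sum_{i\le a}b_{ij}e_i$ with $\bar e_j\in A^{r-a}$ and $b_{ij}\in A$. Divide by $P$: $b_{ij}=b_{ij}'+n_{ij}$ with $\deg b_{ij}'<N$ and $n_{ij}\in\mathfrak n$. Then
$$\alpha(b_{ij}'e_i)<q^{N+\nu_i}\le q^{\nu_j}=\alpha(e_j).$$
So replacing $e_j$ by $e_j'=e_j-\sum_ib_{ij}'e_i=\bar e_j+\sum_in_{ij}e_i$ changes it by a vector of smaller norm. In $\alpha(\sum_{i\le a}x_ie_i+\sum_{j>a}x_je_j')$ this changes the argument by less than the maximum, so the new basis is orthogonal with the same values. The $u\in U$ with $u\bar e_j=\bar e_j-\sum_in_{ij}e_i$ fixes $e_1,\dots,e_a$ and maps $e_j'$ to $\bar e_j$. So for $\alpha\circ u^{-1}$ the basis $e_1,\dots,e_a,\bar e_{a+1},\dots,\bar e_r$ is orthogonal, i.e. $ux=\iota\Theta(x)$.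

Hence $\Theta$ induces a continuous bijection $U\backslash\tilde Z_a(F')\to\mathcal S$ whose inverse is induced by $\iota$, so it is a homeomorphism, equivariant for $\Gamma_1\times\Gamma_2$. Let $\mathcal S_0=\{g_a=N\}\subset\mathcal S$. The map $((\alpha_1,\alpha_2),s)\mapsto(\alpha_1,q^s\alpha_2)$ is a homeomorphism $\mathcal S_0\times[0,\infty)\cong\mathcal S$ commuting with $\Gamma_1\times\Gamma_2$. So the piece is $B\times[0,\infty)$ with $B=(\Gamma_1\times\Gamma_2)\backslash\mathcal S_0$. It is locally closed in $Y$, so it and its closed subset $B\times\{0\}$ are locally compact Hausdorff.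

**Step 2. Reduction to rays.** *We reduce to a statement about one ray and set up the comparison of stalks along it.* For $\mathrm{pr}:B\times[0,\infty)\to B$ the stalk of $R^i\mathrm{pr}_!\mathcal F$ at $b$ is $H^i_c(\{b\}\times[0,\infty),\mathcal F)$. Since $H^*_c([0,\infty),\text{constant sheaf})=0$, it suffices to show that each $\mathcal F^q$ is locally constant, hence constant, on each ray.

Fix $b$, represented by $(\alpha_1,\alpha_2)\in\mathcal S_0$, and put $\alpha^s=\alpha_1\oplus q^s\alpha_2$, $x_s=[\alpha^s]$. Elements of $\Gamma_{x_s}$ fix $\alpha^s$ by Lemma 3, preserve $F_{x_s}=F'$, and hence fix $\alpha_1$ and the quotient norm. An element $1+\beta\in U$ fixes $\alpha^s$ iff $\alpha_1(\beta w)\le q^s\alpha_2(w)$ for all $w\in W_2$: apply $\alpha^s\circ(1+\beta)=\alpha^s$ to $w\in W_2$; conversely the inequality gives $\alpha^s\circ(1\pm\beta)\le\alpha^s$. So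
$$\Gamma_{x_s}=U_s\rtimes\Delta,\quad\Delta=\Gamma_{1,\alpha_1}\times\Gamma_{2,\alpha_2},\quad U_s=\{1+\beta\in U:\alpha_1(\beta w)\le q^s\alpha_2(w)\ \forall w\in W_2\}, \tag{10}$$
and $\Delta$ does not depend on $s$. Let $\mathcal R$ be the pullback of $\bigoplus_qR^q\lambda_*\Lambda$ along $s\mapsto x_s$, and $\mathcal G\subset\mathcal R$ the pullback of $\bigoplus_qp^{-1}\mathcal F^q$. Thus $\mathcal R_s=H^*(\Omega(x_s))$ and $\mathcal G_s=\mathcal R_s^{U_s\rtimes\Delta}$ by (8). Since $\Delta$ fixes every $x_s$, it acts on the sheaf $\mathcal R$.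

Choose orthogonal $A$-bases $e_1,\dots,e_a$ of $A^a$ for $\alpha_1$ and $e_{a+1},\dots,e_r$ of $A^{r-a}$ for $\alpha_2$, with values $\nu_i$ increasing in each block. Together they are orthogonal for all $\alpha^s$. Take $f=e_1$. It is fixed by $U$, so $u^*\kappa_w=\kappa_{u^{-1}w}$ for $u\in U$.

Let $s_0\ge0$. Choose $\varepsilon>0$ with $\nu_j+s-\nu_i\notin\mathbb Z$ for all $i\le a<j$ and $0<|s-s_0|<\varepsilon$. Put $J=(s_0-\varepsilon,s_0+\varepsilon)\cap[0,\infty)$ and $J_\pm=\{s\in J:\pm(s-s_0)>0\}$ (so $J_-=\emptyset$ if $s_0=0$). On $J_+$, and on $J_-$, no wall is crossed, so the $x_s$ lie in one open simplex and $\mathcal R|_{J_\pm}$ is constant. For $s\in J_\pm$ define $\mathrm{cosp}_s:\mathcal R_{s_0}\to\mathcal R_s$: extend a germ at $s_0$ to a section near $s_0$, restrict it to the part in $J_\pm$, extend it uniquely to a section of the constant sheaf $\mathcal R|_{J_\pm}$, and take its value at $s$. These are graded algebra maps, $\Delta$-equivariant because $\Delta$ acts on $\mathcal R$, and $\mathrm{cosp}_s(\kappa_w)=\kappa_w$ because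 $\kappa_w$ is a global section.

**Step 3. Claim: for $s\in J_\pm$, $U_s$ acts trivially on $\mathcal R_s$, and $\mathrm{cosp}_s:\mathcal R_{s_0}^{U_{s_0}}\to\mathcal R_s$ is an isomorphism.**

*Why this suffices.* $\Delta$ normalizes $U_{s_0}$, so taking $\Delta$-invariants gives isomorphisms
$$\mathrm{cosp}_s:\mathcal G_{s_0}=(\mathcal R_{s_0}^{U_{s_0}})^\Delta\to\mathcal R_s^\Delta=\mathcal G_s .$$
A homogeneous basis of $\mathcal G_{s_0}$ extends to sections of $\mathcal G$ over an interval $J'\subset J$ around $s_0$ (open in $[0,\infty)$), and by the isomorphisms these form a basis of $\mathcal G_s$ for every $s\in J'$. So $\mathcal G|_{J'}$ is constant in each degree, and Step 2 applies.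

**Step 4. $U_s$ acts trivially on $\mathcal R_s$ for $s\in J_\pm$.** *We find generators of $\mathcal R_s$ on which this can be seen.* For nonzero $w_1\in W_1$, $w_2\in W_2$ the numbers $\log_q\alpha_1(w_1)$ and $s+\log_q\alpha_2(w_2)$ lie in $\nu_i+\mathbb Z$ and $\nu_j+s+\mathbb Z$ with some $i\le a<j$, so $\alpha_1(w_1)\ne q^s\alpha_2(w_2)$. By (6), on $\Omega(x_s)$ the class $\kappa_{w_1+w_2}$ equals $\kappa_{w_1}$ or $\kappa_{w_2}$, whichever vector is larger. By Lemma 6(a), $\mathcal R_s$ is generated by the $\kappa_w$ with $w\in(W_1\cup W_2)\setminus0$. Let $u=1+\beta\in U_s$. It fixes $\kappa_w$ for $w\in W_1$. For $w\in W_2\setminus0$ we have $\alpha_1(\beta w)\le q^s\alpha_2(w)$ and equality is excluded, so $\kappa_{u^{-1}w}=\kappa_{w-\beta w}=\kappa_w$ by (6).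

**Step 5. $\mathrm{cosp}_s$ maps $\mathcal R_{s_0}^{U_{s_0}}$ onto $\mathcal R_s$.** *We produce invariant classes by averaging.* For $w\in W_1\setminus0$ the class $\kappa_w$ is $U_{s_0}$-invariant. For $w\in W_2\setminus0$ let $\theta_w=\sum_{u\in U_{s_0}}\kappa_{uw}\in\mathcal R_{s_0}^{U_{s_0}}$; it is invariant because $v^*$ permutes the summands. For $1+\beta\in U_{s_0}$ consider
$$\log_q\alpha_1(\beta w)-s-\log_q\alpha_2(w).$$
It is identically $-\infty$, or it is continuous and strictly decreasing in $s$ and nonzero on $J_\pm$; at $s_0$ it is $\le0$. If it is negative at $s_0$, it is negative on $J$. If it is $0$ at $s_0$, it is negative on $J_+$ and positive on $J_-$. By (6):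

- for $s\in J_+$, $\mathrm{cosp}_s(\theta_w)=|U_{s_0}|\,\kappa_w$;
- for $s\in J_-$, $\mathrm{cosp}_s(\theta_w)=|U'|\,\kappa_w+\sum_{1+\beta\in U_{s_0}\setminus U'}\kappa_{\beta w}$, where $U'=\{1+\beta\in U_{s_0}:\alpha_1(\beta w)<q^{s_0}\alpha_2(w)\}$ is a subgroup and each $\beta w$ in the sum is in $W_1\setminus0$.

The groups $U_{s_0}\subset\Gamma_{x_{s_0}}$ and $U'$ are finite $p$-groups, so their orders are invertible in $\Lambda$. The classes $\kappa_{\beta w}$ with $\beta w\in W_1\setminus0$ are images of invariant classes. So every $\kappa_w$ with $w\in(W_1\cup W_2)\setminus0$ lies in the image. The image is a subalgebra, so by Step 4 it is $\mathcal R_s$.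

**Step 6. $U_{s_0}$ acts on $\bar\Omega(x_{s_0})$ through a full group of unipotent maps.** *This prepares the dimension count.* Let $e_i^\flat=T^{m_i}e_i$ be the basis scaled for $\alpha^{s_0}$, with values $c(i)\in[c_*,c_*+1)$. Write $V_c=V_{c,1}\oplus V_{c,2}$, spanned by the $e_i^\flat$ with $i\le a$, resp. $i>a$, and take $i_0=1$. Let $1+\beta\in U_{s_0}$. For $j>a$ we have $\beta e_j^\flat=\sum_{i\le a}x_ie_i^\flat$ with $|x_i|q^{c(i)}\le q^{c(j)}$. So the automorphism $\omega\mapsto\omega\circ(1+\beta)$ of $\Omega(x_{s_0})$ is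
$$u_i\mapsto u_i\ (i\le a),\qquad u_j\mapsto u_j+\sum_{i\le a}\frac{x_it_{c(i)}}{t_{c(j)}}\,u_i\ (j>a).$$
The coefficients lie in $K^\circ$, and $u_1=1$ is preserved. Recall $|x_i|\in q^{\mathbb Z}\cup\{0\}$ and $|c(i)-c(j)|<1$. If $c(i)<c(j)$, then $|x_i|<q$, so $|x_i|\le1$ and the coefficient has absolute value $<1$. If $c(i)>c(j)$, then $|x_i|<1$, so $|x_i|\le q^{-1}$ and again the coefficient has absolute value $<1$. If $c(i)=c(j)$, then $|x_i|\le1$ and the coefficient is $x_i$, which reduces to its residue in $\mathbb F_q$. Hence a defining linear form of class $c$ is sent to a function whose reduction is again a nonzero linear form of class $c$, so to a unit, and the automorphism extends to the formal model. By functoriality of (5), $U_{s_0}$ acts on $\mathcal R_{s_0}=H^*(\bar\Omega(x_{s_0}))$ through its image in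
$$\bar U:=\prod_c\mathrm{Hom}_{\mathbb F_q}(V_{c,2},V_{c,1}),$$
where $\bar\beta$ acts by $v_c\mapsto v_c\circ(1+\bar\beta_c)$.

*The image is all of $\bar U$.* Let $i\le a<j$ with $c(i)=c(j)$. Then $\delta:=\nu_j+s_0-\nu_i=m_i-m_j\in\mathbb Z$ and $\delta\ge\nu_{a+1}-\nu_a=N$. For $\zeta\in\mathbb F_q$ let $\beta:e_j\mapsto\zeta PT^{\delta-N}e_i$, other $e_{j'}\mapsto0$. Its values lie in $\mathfrak nA^a$. For $w=\sum_{j'>a}x_{j'}e_{j'}$ we have $\alpha_1(\beta w)\le|x_j|q^{\delta+\nu_i}=|x_j|q^{\nu_j+s_0}\le q^{s_0}\alpha_2(w)$. So $1+\beta\in U_{s_0}$. Moreover $\beta e_j^\flat=\zeta PT^{\delta-N+m_j-m_i}e_i^\flat=\zeta PT^{-N}e_i^\flat$, whose coefficient has residue $\zeta$ because $P$ is monic of degree $N$. Sums of such $\beta$ give everything.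

**Step 7. The quotient by $\bar U$, and equality of dimensions.** Consider
$$\Phi:\bar\Omega(x_{s_0})\to\bar\Omega':=\Bigl\{(v_{c,1},v_{c,2}')\in\prod_c\tilde\Omega_{V_{c,1}}\times\tilde\Omega_{V_{c,2}}:v(e_1^\flat)=1\Bigr\},\quad(v_c)\mapsto\bigl(v_c|_{V_{c,1}},\,E_c\circ v_c|_{V_{c,2}}\bigr),$$
where $E_c(X)=\prod_{y\in v_c(V_{c,1})}(X-y)$ is a monic separable $\mathbb F_q$-linear polynomial with kernel $v_c(V_{c,1})$. The map $v_c$ is injective iff $v_c|_{V_{c,1}}$ and $E_c\circ v_c|_{V_{c,2}}$ are injective. So $\bar\Omega(x_{s_0})$ is exactly the preimage of $\bar\Omega'$ under the map which, over $\prod_c\tilde\Omega_{V_{c,1}}$ (with $v(e_1^\flat)=1$), applies $E_c$ to each coordinate $v_c(e_j^\flat)$, $j>a$. Since $E_c$ is monic with constant derivative $\prod_{y\ne0}(-y)$, a unit, $\Phi$ is finite étale. Its geometric fibres are principal homogeneous under $\bar U$, since two lifts of $v_{c,2}'$ differ by an $\mathbb F_q$-linear map $V_{c,2}\to v_c(V_{c,1})$. So $\Phi$ is a $\bar U$-torsor. As $|\bar U|$ is a power of $p$,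
$$\dim\mathcal R_{s_0}^{U_{s_0}}=\dim H^*(\bar\Omega(x_{s_0}))^{\bar U}=\dim H^*(\bar\Omega').$$
For $s\in J_\pm$ the values within each of the two blocks are grouped mod $\mathbb Z$ as at $s_0$, while values from different blocks are never congruent. So $\bar\Omega(x_s)\cong\bar\Omega'$ and $\dim\mathcal R_s=\dim H^*(\bar\Omega')$. By Step 5, $\mathrm{cosp}_s$ is a surjection between spaces of equal finite dimension, so an isomorphism. With Step 4 this proves the claim of Step 3, and the proposition. $\square$

## 8. Degrees above $d$ come from the shell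

**Proposition 8.** There is $C$ such that for all $\mathfrak n$
$$\dim H^i_c(\mathcal M,\Lambda)\le C\,|\mathrm{SL}_r(A/\mathfrak n)|\,|\mathfrak n|^{-d}\qquad(i>d). \tag{11}$$

*Proof.* **Step 1. Pushing classes into the shell.** *Here the vanishing (2) is used.* Recall that $\mathcal K\subset D$ is compact and closed in $Y$. Let $i>d$ and consider the exact sequence
$$H^i_c(D\setminus\mathcal K,\mathcal F)\to H^i_c(D,\mathcal F)\to H^i(\mathcal K,\mathcal F).$$
The last map is the composite $H^i_c(D)\to H^i_c(Y)\to H^i(Y)\to H^i(\mathcal K)$ with coefficients in $\mathcal F$. By (7) its middle arrow is $H^i_c(\mathcal M,\Lambda)\to H^i(\mathcal M,\Lambda)$, which is zero by (2). So the first map of the sequence is onto. With Proposition 7 and the bound after (9),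
$$\dim H^i_c(\mathcal M,\Lambda)=\dim H^i_c(D,\mathcal F)\le\dim H^i_c(D\setminus\mathcal K,\mathcal F)\le C_0\cdot\#\{\text{cells of }D\setminus\mathcal K\}. \tag{12}$$

**Step 2. Counting the shell.** *We show that each cell of $\mathcal C$ in this region has $f\ge dN$ plus a summable term.* On a cell $\tau$ of $\mathcal C$ in this region all $g_b<N$ and some $g_a>N-1$. In $f(\nu)$ each pair $i\le a<j$ has $\nu_j-\nu_i\ge g_a>N-1$ and contributes $N$. There are $a(r-a)\ge r-1=d$ such pairs. Each pair $(b,b+1)$ with $b\ne a$ is not among them and contributes $\lfloor g_b\rfloor+1$. So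
$$f(\nu)\ge dN+\sum_{b\ne a}(\lfloor g_b\rfloor+1).$$
Here $\lfloor g_a\rfloor=N-1$, and at most $C_2$ cells of $\mathcal C$ have a given vector $(\lfloor g_b\rfloor)_b$. Summing over $a$ and over these vectors,
$$\sum_\tau q^{-f}\le d\,C_2\,q^{-dN}\Bigl(\sum_{n\ge0}q^{-n-1}\Bigr)^{d-1}\le d\,C_2\,|\mathfrak n|^{-d},$$
as $\sum_{n\ge0}q^{-n-1}=1/(q-1)\le1$. By (3) the shell has at most $dC_2|\bar G||\mathfrak n|^{-d}$ cells, and $|\bar G|=(q-1)|\mathrm{SL}_r(A/\mathfrak n)|$. $\square$

**First assertion of Theorem 1.** For $i<d$ we have $H^i_c=0$ by Section 3. For $i>d$ multiply (11) by the number $|(A/\mathfrak n)^*|/(q-1)$ of components and use $h^i\le\dim H^i_c(\cdot,\Lambda)$ and $|\mathrm{GL}_r(A/\mathfrak n)|=|(A/\mathfrak n)^*|\,|\mathrm{SL}_r(A/\mathfrak n)|$.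

*Example: $d=1$, $\mathfrak n=(T)$.* The shell is $q+1$ open edges with trivial stabilizers, carrying $H^*(\mathbb G_m)$, so $\dim H^2_c(D\setminus\mathcal K,\mathcal F)=q+1$. The true value of $\dim H^2_c(\mathcal M,\Lambda)$ is $1$, so (12) holds but is not sharp.

## 9. The Euler characteristic and the size of $h^d$

**Proposition 9.**
$$(-1)^d\chi_c(\mathcal M)=(q-1)|\mathrm{SL}_r(A/\mathfrak n)|\prod_{j=1}^d(q^j-1)\sum_{\substack{v\in\mathcal C\text{ vertex}\\\nu_r-\nu_1\le N-1}}\frac1{|\mathrm{GL}_r(A)_v|}+O\bigl(N^d|\mathfrak n|^{-d}|\mathrm{SL}_r(A/\mathfrak n)|\bigr). \tag{13}$$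

*Proof.* By (7) and Proposition 7, $\chi_c(\mathcal M)=\chi_c(D,\mathcal F)$, the sum of the terms (9) over the finitely many cells of $D$. Let $\mathcal K''=\{\nu_r-\nu_1\le N-1\}\subset D$.

**Step 1. Cells in $\mathcal K''$.** *These give the main term exactly.* By Lemma 4(d), $\Gamma_\sigma=1$, so $\mathcal F^*_\sigma=H^*(\bar\Omega_\sigma)$, where $\bar\Omega_\sigma$ is the common $\bar\Omega(x)$, $x\in\sigma^\circ$. By Lemma 6(c) only vertices contribute, each $\prod_{j=1}^d(1-q^j)$. Over a vertex $v$ of $\mathcal C$ there are $|\bar G|/|\mathrm{GL}_r(A)_v|$ vertices of $Y$ by Lemma 5, because $\mathrm{GL}_r(A)_v\to\bar G$ has kernel $\Gamma_v=1$.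

**Step 2. Cells in $D\setminus\mathcal K''$.** *These form the error term.* Each contributes at most $C_0$ in absolute value. In this region $\nu_r-\nu_1>N-1$, so the pair $(1,r)$ contributes $N$ to $f$. For $1<i<r$ put $s=\nu_i-\nu_1$ and $s'=\nu_r-\nu_i$, so $s+s'>N-1$. The pairs $(1,i)$ and $(i,r)$ together contribute at least $N$: either one of them contributes $N$, or they contribute the integer $\lfloor s\rfloor+\lfloor s'\rfloor+2>s+s'>N-1$. So $f\ge N+(r-2)N=dN$. Since $0\le\lfloor g_b\rfloor\le N-1$ on $D$, at most $C_2N^d$ cells of $\mathcal C$ occur. By (3), at most $C_2N^d|\bar G||\mathfrak n|^{-d}$ cells of $Y$ occur. $\square$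

**Second assertion of Theorem 1.** All terms of the sum in (13) are positive, and the vertex $\nu=0$ gives $1/|\mathrm{GL}_r(\mathbb F_q)|$. So there is $c'>0$ depending only on $q,d$ with $(-1)^d\chi_c(\mathcal M)\ge2c'|\mathrm{SL}_r(A/\mathfrak n)|$ for $N$ large. Let $h^i(\mathcal M)$ be the $\overline{\mathbb Q}_\ell$-Betti numbers of the component. The Euler characteristic is the same for $\overline{\mathbb Q}_\ell$-coefficients, and $H^i_c=0$ for $i<d$ and for $i>2d$, so
$$(-1)^d\chi_c(\mathcal M)=h^d(\mathcal M)+\sum_{d<i\le2d}(-1)^{i-d}h^i(\mathcal M).$$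
By (11) the sum on the right is at most $dC|\mathrm{SL}_r(A/\mathfrak n)||\mathfrak n|^{-d}$ in absolute value, so $h^d(\mathcal M)\ge c'|\mathrm{SL}_r(A/\mathfrak n)|$ for $N\ge N_0$. Multiplying by the number of components gives $h^d(M^r_{\mathfrak n,\eta})\ge c\,|\mathrm{GL}_r(A/\mathfrak n)|$ with $c=c'/(q-1)$. Together with Section 8 this proves Theorem 1, and with it the conjecture. $\blacksquare$

## 10. Vector bundles on $\mathbb P^1$ and the exact constant

**Step 1. The full sum over vertices.** *We evaluate the sum in (13) without the condition $\nu_r-\nu_1\le N-1$.* A vertex $v$ of $\mathcal C$ is represented by an integral-valued norm $\alpha$. Gluing $A^r$ with the lattice $\{\alpha\le1\}$ at $\infty$ gives a vector bundle $E$ of rank $r$ on $\mathbb P^1_{\mathbb F_q}$. So vertices of $\mathcal C$ correspond to isomorphism classes of such bundles up to twist by $\mathcal O(1)$, i.e. to $E$ with $\deg E\in\{0,\dots,r-1\}$, and $\mathrm{GL}_r(A)_v=\mathrm{Aut}(E)$. The Siegel formula ([HN]) for $\mathbb P^1$ says that for each fixed degree,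 summing over isomorphism classes of rank $r$ and that degree,
$$\sum_E\frac1{|\mathrm{Aut}\,E|}=\frac{q^{-(r^2-1)}}{q-1}\prod_{i=2}^r\zeta_{\mathbb P^1}(i),\qquad\zeta_{\mathbb P^1}(i)=\frac1{(1-q^{-i})(1-q^{1-i})}.$$
Since $\sum_{i=2}^r(2i-1)=r^2-1$, the powers of $q$ cancel, and summing over the $r$ degrees,
$$\sum_v\frac1{|\mathrm{GL}_r(A)_v|}=\frac r{(q-1)\prod_{i=2}^r(q^i-1)(q^{i-1}-1)}. \tag{14}$$

*Check for $r=2$.* The vertex $g=0$ has stabilizer $\mathrm{GL}_2(\mathbb F_q)$ of order $q(q-1)^2(q+1)$, and the vertex $g=m\ge1$ has a stabilizer of order $(q-1)^2q^{m+1}$. The sum is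
$$\frac1{q(q-1)^2(q+1)}+\frac1{q(q-1)^3}=\frac{(q-1)+(q+1)}{q(q-1)^3(q+1)}=\frac2{(q-1)^3(q+1)},$$
as (14) says.

**Step 2. The tail.** *We show that the vertices excluded in (13) are negligible.* For a vertex with $m=\nu_r-\nu_1\ge N$, the unipotent matrices of Lemma 5 give $|\mathrm{GL}_r(A)_v|\ge q^{\sum_{i<j}(\nu_j-\nu_i+1)}$. The pair $(1,r)$ contributes at least $m$ to the exponent, and so do the pairs $(1,i),(i,r)$ together for each $1<i<r$. So the order is at least $q^{dm}$. At most $(m+1)^{d-1}$ vertices have a given $m$. So the tail is at most $\sum_{m\ge N}(m+1)^{d-1}q^{-dm}=O(N^{d-1}|\mathfrak n|^{-d})$.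

**Step 3. Conclusion.** By (14),
$$(q-1)\prod_{j=1}^d(q^j-1)\cdot\sum_v\frac1{|\mathrm{GL}_r(A)_v|}=\frac r{\prod_{i=2}^r(q^i-1)} .$$
So (13), the tail estimate and (11) give
$$h^d(\mathcal M)=\frac{r\,|\mathrm{SL}_r(A/\mathfrak n)|}{\prod_{i=2}^r(q^i-1)}\bigl(1+O(N^d|\mathfrak n|^{-d})\bigr).$$
Multiplying by $|(A/\mathfrak n)^*|/(q-1)$ gives the formula of Theorem 2. All estimates hold for $\dim H^i_c(\cdot,\mathbb F_\ell)$, since the Euler characteristic is the same and (11) is stated for it, and they were proved for each component. This gives the last assertion of Theorem 2. $\blacksquare$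

**Exact value for $d=1$.** Here $D=\{g_1<N\}$, all stabilizers $\Gamma_\sigma$ of cells in $D$ are trivial (on a cell of $D$ the argument of Lemma 4(d) only needs $\lfloor g_1\rfloor\le N-1$), and edges contribute $0$ by Lemma 6(c). So the computation of Section 9 has no error term: the sum runs over the vertices $g=0,\dots,N-1$. By the check in Step 1, and since the omitted vertices sum to
$$\sum_{m\ge N}\frac1{(q-1)^2q^{m+1}}=\frac1{(q-1)^3q^N},$$
we obtain
$$-\chi_c(\mathcal M)=(q-1)^2|\mathrm{SL}_2(A/\mathfrak n)|\Bigl(\frac2{(q-1)^3(q+1)}-\frac1{(q-1)^3q^N}\Bigr)=|\mathrm{SL}_2(A/\mathfrak n)|\Bigl(\frac2{q^2-1}-\frac1{(q-1)q^N}\Bigr).$$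
As $h^2(\mathcal M)=1$, this gives $h^1(\mathcal M)=1-\chi_c(\mathcal M)$ exactly. For $\mathfrak n=(T)$ we have $|\mathrm{SL}_2(\mathbb F_q)|=q(q^2-1)$ and $-\chi_c(\mathcal M)=2q-(q+1)=q-1$. This is the value of $-\chi_c$ for $\mathbb P^1$ minus $q+1$ points, and it fits the picture of $Y$ in Section 4 as $q+1$ half-lines glued at one vertex.
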